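# Convergence to Bernoulli($p$) for the biased annihilating branching process

## 1. One particle on two sites, then on the line

Take two sites, $1$ and $2$, each empty ($0$) or occupied ($1$). Each of the ordered pairs $(1,2)$ and $(2,1)$ carries a Poisson clock of rate $\frac12$. When the clock of $(j,i)$ rings and $j$ is occupied, site $i$ is reset: it becomes $1$ with probability $p$ and $0$ with probability $1-p$, whatever it was before. If $j$ is empty, nothing happens. Start from $10$.

The state $00$ is never reached, because a particle can only be removed by an occupied neighbor, which survives that instant. The other transitions are $10\to11$ and $01\to11$ at rate $\frac p2$ each, and $11\to01$ and $11\to10$ at rate $\frac{1-p}2$ each. Let $a(t)=P(11)$ and $b(t)=P(10)-P(01)$. Then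
$$a'=\tfrac p2(1-a)-(1-p)a=\tfrac p2-(1-\tfrac p2)a,\qquad b'=-\tfrac p2 b,$$
with $a(0)=0$, $b(0)=1$, so
$$a(t)=\frac p{2-p}\bigl(1-e^{-(1-p/2)t}\bigr),\qquad b(t)=e^{-pt/2}.$$
The limit gives $11$ the mass $\frac p{2-p}$, and $10$, $01$ the mass $\frac{1-p}{2-p}$ each. The weights are proportional to $p^2$, $p(1-p)$, $p(1-p)$: the limit is the product Bernoulli($p$) law conditioned on not being empty.

Now put the same rule on $\mathbb Z$, with a rate-$\frac12$ clock on every ordered pair of neighbors, and start from a single particle at $0$. In a large system the conditioning on "not empty" costs nothing, so one may hope that the law near the origin converges to the product Bernoulli($p$) law on the whole line.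

If $p=1$ this is easy to see: nothing ever dies, the occupied set is an interval, and its two ends advance at rate $\frac12$ each, so every fixed site is eventually occupied for good. If $p<1$ the direct computation gets stuck at once:
$$\frac{d}{dt}P(X_t(0)=1)=\tfrac12E\bigl[(X_t(1)+X_t(-1))(p-X_t(0))\bigr],$$
so the one-point function needs two-point functions, these need three-point functions, and so on. Nor is it clear that the particles stay near the origin. They cannot die out, but nothing said so far prevents a small clump from wandering off, or a large hole from opening around $0$. The question is whether this happens.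

## 2. The process on $\mathbb Z$ and the convergence theorem

Let $p\in(0,1]$. The **biased annihilating branching process** (BAB) is the Markov process $(X_t)_{t\ge0}$ on $\{0,1\}^{\mathbb Z}$ with generator
$$Gf(x)=\tfrac12p\sum_{(i,j)\in\vec E}\{f(\mathrm{bra}_{ij}(x))-f(x)\}+\tfrac12(1-p)\sum_{(i,j)\in\vec E}\{f(\mathrm{kill}_{ij}(x))-f(x)\},$$
where $\vec E=\{(i,j)\in\mathbb Z^2:|i-j|=1\}$; if $x(i)=1$, then $\mathrm{bra}_{ij}$ sets site $j$ to $1$ and $\mathrm{kill}_{ij}$ sets site $j$ to $0$; if $x(i)=0$ both leave $x$ unchanged. This is the clock rule of Section 1. Equivalently, each site is updated at rate $1$, a uniformly random neighbor is chosen, and if that neighbor is occupied the site is reset to $1$ or $0$ with probabilities $p$ and $1-p$.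

Let $\pi_q$ be the product Bernoulli($q$) law on $\{0,1\}^{\mathbb Z}$, and $\delta_0$ the configuration with a single $1$, at site $0$. For $p\in(0,1]$, Neuhauser & Sudbury (1993) show that $\pi_0$ and $\pi_p$ are reversible invariant laws, that every invariant law is a convex combination of them, and that $\mathbb P^{\delta_0}[X_t\in\cdot\,]\to\pi_p$ weakly if $p\ge\frac14$. Sudbury (1999) improved the last condition to $p\ge0.0335$. The page "Biased Annihilating Branching Process (BAB)" (http://staff.utia.cas.cz/swart/present/Banff_blackboard.pdf) states the conjecture that this convergence holds for all $p>0$. We prove that it does. None of the quoted results is used below.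

We identify $x$ with the set $\{i:x(i)=1\}$. Let $\mathrm{dist}(z,x)$ be the distance from $z$ to the nearest $1$ of $x$ ($=\infty$ if $x=\emptyset$), and $(\tau_zx)(i)=x(i+z)$. A function is *local* if it depends on finitely many coordinates; an example is $g(x)=x(0)x(3)$.

**Theorem 1.** Let $p\in(0,1]$. There is $\kappa_1=\kappa_1(p)>0$ such that for every local function $g$,
$$\lim_{t\to\infty}\ \sup_{(x,z):\ \mathrm{dist}(z,x)\le\kappa_1t}\bigl|\mathbb E^x[g(\tau_zX_t)]-\pi_p(g)\bigr|=0.$$

**Corollary 2.** (i) $\mathbb P^{\delta_0}[X_t\in\cdot\,]\to\pi_p$ weakly, for every $p\in(0,1]$. (ii) For every initial law $\mu$, the law of $X_t$ converges weakly to $\mu(\{\emptyset\})\pi_0+(1-\mu(\{\emptyset\}))\pi_p$. (iii) $\mathbb P^{\delta_0}[\min X_t\le-\frac{\kappa_1}2t,\ \max X_t\ge\frac{\kappa_1}2t]\to1$.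

**Proof of Corollary 2 from Theorem 1.** For (i) take $x=\delta_0$, $z=0$. For (ii), write $\mathbb E^\mu[g(X_t)]=\int\mu(dx)\,\mathbb E^x[g(X_t)]$. If $x=\emptyset$ the process stays at $\emptyset$. If $x\ne\emptyset$, then $\mathrm{dist}(0,x)\le\kappa_1t$ for $t$ large, so $\mathbb E^x[g(X_t)]\to\pi_p(g)$; dominated convergence gives the claim. For (iii), apply Theorem 1 with $x=\delta_0$ and $z=\pm\lfloor\kappa_1t\rfloor$ to the indicator of "$[-m,m]$ is empty". The probability that $X_t$ has no particle in $z+[-m,m]$ tends to $(1-p)^{2m+1}$. If there are particles near both points, then $\max X_t\ge\lfloor\kappa_1t\rfloor-m\ge\frac{\kappa_1}2t$ for $t$ large, and symmetrically for the minimum. So the limsup of the probability of failure is at most $2(1-p)^{2m+1}$; let $m\to\infty$. $\square$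

**Proof of Theorem 1 for $p=1$.** Here $\pi_1$ is the point mass on the full configuration, and we take $\kappa_1=\frac14$. Let $y\in x$ with $|y-z|\le t/4$, and let $g$ depend on $[-m,m]$. Particles never die, and if $[y,k]$ is full and $k+1$ is empty, then $k+1$ becomes occupied at rate at least $\frac12$. So the time until $[y,y+l]$ is full is stochastically at most a sum of $l$ independent exponential variables of rate $\frac12$, with mean $2l$ and variance $4l$; the same holds to the left. To fill $z+[-m,m]$ we need $l\le t/4+m$ in each direction, so $t-2l\ge t/2-2m\ge t/4$ for $t$ large, and by Chebyshev each direction fails to be finished by time $t$ with probability at most $4l/(t/4)^2\le64(t/4+m)/t^2\to0$, uniformly. $\square$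

**From now on $p\in(0,1)$**, and $c_*:=\min(p,1-p)$.

## 3. Finite intervals, clocks, and three speed bounds

For an interval $\Lambda\subset\mathbb Z$, the *process on $\Lambda$* uses only the clocks of pairs inside $\Lambda$. Let $\pi_if$ denote the average of $f$ over $x(i)\sim$ Bernoulli($p$), the other coordinates being frozen, and let $\mathrm{Var}_i$, $\mathrm{Cov}_i$ be the corresponding variance and covariance. More generally $\pi_B$ and $\mathrm{Var}_B$ refer to averaging over the sites of a set $B$. The generator of the process on $\Lambda$ is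
$$G_\Lambda f=\sum_{i\in\Lambda}c_i^\Lambda(\pi_if-f),\qquad c_i^\Lambda(x)=\tfrac12\sum_{j\in\Lambda,\,|j-i|=1}x(j).$$
For finite $\Lambda$ let $\pi=\pi_\Lambda$ be the product Bernoulli($p$) law on $\{0,1\}^\Lambda$, let $\pi^*=\pi^*_\Lambda=\pi(\cdot\,|\,x\ne\emptyset)$, and
$$D_\Lambda(f)=\sum_{i\in\Lambda}\pi(c_i^\Lambda\mathrm{Var}_if).$$
For $\Lambda=\{1,2\}$, $\pi^*$ is the limit law found in Section 1, and $D_\Lambda(f)=\frac12p^2(1-p)\{(f(11)-f(01))^2+(f(11)-f(10))^2\}$.

The rate $c_i^\Lambda$ does not depend on $x(i)$, and $c_i^\Lambda>0$ forces $x\ne\emptyset$ whatever $x(i)$ is. Hence $\pi(c_if(\pi_ig-g))=-\pi(c_i\mathrm{Cov}_i(f,g))$ is symmetric in $f,g$, so the process is reversible for $\pi$; the same computation works for $\pi^*$, and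
$$D_\Lambda(f)=\pi(x\ne\emptyset)\sum_{i\in\Lambda}\pi^*(c_i^\Lambda\mathrm{Var}_if).\tag{1}$$
The configuration $\emptyset$ is absorbing and never reached from $x\ne\emptyset$. On nonempty configurations the process is irreducible. Indeed, from any of them one can fill $\Lambda$. From the full configuration one reaches any target with a particle at $k$ by setting the sites left of $k$ one after another from the left end, each with its right neighbor still occupied, and then symmetrically from the right.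

For $U\subset\Lambda$,
$$\pi_\Lambda^*(x=0\text{ on }U)=(1-p)^{|U|}\,\frac{1-(1-p)^{|\Lambda\setminus U|}}{1-(1-p)^{|\Lambda|}}\le(1-p)^{|U|},\tag{2}$$
because the numerator of the conditional probability is $(1-p)^{|U|}-(1-p)^{|\Lambda|}$.

All processes are built from the same independent rate-$\frac12$ clocks, with the resetting variables attached to the rings. We use the Poisson tail $P(\mathrm{Poi}(\mu)\ge r)\le e^{-\mu}(e\mu/r)^r$ for real $r\ge\mu>0$. It gives
$$P(\mathrm{Poi}(t/2)\ge r)\le(e/8)^r\le e^{-r}\ \ (r\ge4t),\qquad P(\mathrm{Poi}(t)\ge4t)\le e^{-t}(e/4)^{4t}\le e^{-2t}.$$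
The first holds since $e^2<8$; the second since $4\log(e/4)=4-4\log4<-1$.

**Lemma 3 (speed bounds).** (i) Let $\Lambda=[a,b]\subset\tilde\Lambda$ ($\tilde\Lambda=\mathbb Z$ allowed), with the processes on $\Lambda$ and $\tilde\Lambda$ using the same clocks and agreeing initially on $\Lambda$. If $U\subset[a+r,b-r]$ and $r\ge4t$, they agree on $U$ during all of $[0,t]$ with probability at least $1-2e^{-r}$.
(ii) If initially there is no particle to the right of $y$, then with probability at least $1-e^{-4t}$ there is none to the right of $y+4t$ at time $t$. Likewise to the left.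
(iii) If $y$ is occupied at time $s$, then with probability at least $1-e^{-2u}$ there is at every time in $[s,s+u]$ a particle within distance $4u$ of $y$.

**Proof.** (i) A ring of $(j,i)$ creates a disagreement at $i$ only if the processes already disagree at $j$, or if the pair is not inside $\Lambda$. So the disagreements coming from the right lie in $[e,\infty)$, where $e$ starts at $b+1$ and decreases by $1$ only at rings of the clock $(e,e-1)$. At every moment one clock of rate $\frac12$ matters, so the number of decreases by time $t$ is $\mathrm{Poi}(t/2)$. To spoil $U$ from the right more than $r$ decreases are needed; this has probability at most $e^{-r}$. The left side is the same.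

For $\tilde\Lambda=\mathbb Z$, apply the finite-volume statement to $[-N,N]\subset[-N-1,N+1]$. By Borel–Cantelli the finite-volume processes are almost surely eventually constant in $N$ on any finite space-time window, and their limit is the process on $\mathbb Z$; the bound passes to the limit.

(ii) An upper bound $e$ for the maximum starts at $y$ and increases only at rings of $(e,e+1)$. So the increase is at most $\mathrm{Poi}(t/2)$, which exceeds $4t$ with probability at most $e^{-4t}$.

(iii) Follow the particle; when it is killed, the clock that rang was that of an occupied neighbor, and we move to that neighbor. The clocks pointing at the current site have total rate at most $1$, so the number of moves in time $u$ is at most $\mathrm{Poi}(u)$, which reaches $4u$ with probability at most $e^{-2u}$. $\square$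

## 4. The East inequality

The spectral gap we need rests on a Poincaré inequality for a more constrained dynamics, in which a site may be resampled only if its right neighbor is occupied. This is the East inequality, due to Aldous–Diaconis and to Cancrini–Martinelli–Roberto–Toninelli; we give a full proof. To see what the constraint costs, take $n=2$ and $f(x)=x_1$ below. Then $\mathrm{Var}_\pi(f)=p(1-p)$, while the right side is $\pi(x_2)\,p(1-p)=p^2(1-p)$, so the constant for two sites is at least $1/p$. The point is that the constants do not grow without bound.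

**Lemma 4 (East inequality).** There is $C_E<\infty$ depending only on $p$ such that for all $n$ and all $f:\{0,1\}^{[1,n]}\to\mathbb R$, with the convention $x_{n+1}:=1$,
$$\mathrm{Var}_\pi(f)\le C_E\sum_{i=1}^n\pi(x_{i+1}\mathrm{Var}_if).$$

**Proof.** Let $C_n$ be the best constant on $[1,n]$.

**Step 1: $C_n$ is finite and nondecreasing.** If the right side vanishes, then $f$ does not depend on $x_n$, since $x_{n+1}=1$. Hence it does not depend on $x_{n-1}$ (it does not when $x_n=1$, and $x_n$ is irrelevant), and so on, so $f$ is constant. Two quadratic forms on the finite-dimensional space of functions modulo constants, both positive definite, are comparable, so $C_n<\infty$. A function on $[1,n]$, shifted to $[2,n+1]$, is a function on $[1,n+1]$ not depending on site $1$; hence $C_n\le C_{n+1}$.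

**Step 2: a two-block inequality.** The aim is to replace single-site constraints by one constraint between two blocks. Let $A=[1,a]$, $B=[a+1,n]$, $\Delta=[a+1,a+\ell]\subset B$, let $c$ be the indicator that $\Delta$ contains a particle, and $\varepsilon=(1-p)^\ell=\pi(c=0)$. We claim
$$\mathrm{Var}(f)\le(1-\sqrt\varepsilon)^{-1}\,\pi\bigl(\mathrm{Var}_Bf+c\,\mathrm{Var}_Af\bigr).\tag{3}$$
The form on the right is $-\pi(f\mathcal Lf)$ for $\mathcal Lf=(\pi_Bf-f)+c(\pi_Af-f)$. This operator is self-adjoint because $c$ depends on $x_B$ only, and it kills constants. So it is enough to show that every eigenvalue $\mu$ of $-\mathcal L$ on mean-zero functions satisfies $\mu\ge1-\sqrt\varepsilon$. Let $f\ne0$, $\pi(f)=0$, $-\mathcal Lf=\mu f$, and suppose $\mu<1$. With $u=\pi_Bf$, a function of $x_A$, and $w=\pi_Af$, a function of $x_B$, the eigenvalue equation reads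
$$f=\frac{u+cw}{1+c-\mu}.$$
Apply $\pi_B$: since $c$ and $w$ depend on $x_B$ only, $u=ku+\text{const}$ with $k=\pi\bigl(\frac1{1+c-\mu}\bigr)$. If $k\ne1$, then $u$ is constant, and $\pi(u)=\pi(f)=0$ gives $u=0$. Then $f=cw/(1+c-\mu)$ depends on $x_B$ only, so $w=f$, and $(1+c-\mu)f=cf$ gives $(1-\mu)f=0$, so $f=0$, a contradiction. Hence $k=1$. With $\nu=1-\mu>0$ this says
$$\frac{1-\varepsilon}{1+\nu}+\frac\varepsilon\nu=1,\qquad\text{that is}\qquad \nu+\varepsilon=\nu+\nu^2,$$
so $\nu=\sqrt\varepsilon$ and $\mu=1-\sqrt\varepsilon$. This proves (3).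

**Step 3: from scale $m$ to scale $3m/2$.** Let $m\ge8$, $s=\ell=\lfloor m^{1/3}\rfloor\ge2$, $a_0=m-s\ell$, $n=2m-s\ell$. Since $s\ell\le m^{2/3}\le m/2$, we have $n\ge\lfloor3m/2\rfloor$. For $0\le r<s$ put $a=a_r=a_0+r\ell$ and use the two blocks of Step 2. Then $|B|=m-r\ell\le m$, $\ell\le|B|$, and $a+\ell\le m$. By definition of $C_{|B|}\le C_m$,
$$\pi(\mathrm{Var}_Bf)\le C_m\sum_{i\in B}\pi(x_{i+1}\mathrm{Var}_if).$$
For the other term let $\xi$ be the rightmost particle in $\Delta$, defined when $c=1$. The event $\{\xi=j\}$ depends only on sites $\ge j$. Since $A\subset[1,j-1]$, the law of total variance gives the first inequality below. The second is the East inequality on $[1,j-1]$, which applies because $x_j=1$ on $\{\xi=j\}$ and $j-1\le m$: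
$$\pi(1_{\xi=j}\mathrm{Var}_Af)\le\pi(1_{\xi=j}\mathrm{Var}_{[1,j-1]}f)\le C_m\sum_{i<j}\pi(1_{\xi=j}x_{i+1}\mathrm{Var}_if).$$
Summing over $j\in\Delta$, $\pi(c\,\mathrm{Var}_Af)\le C_m\sum_{i\le a+\ell}\pi(x_{i+1}\mathrm{Var}_if)$. Insert both bounds in (3). Only the sites of $\Delta_r=[a_r+1,a_r+\ell]$ are counted twice, and $\Delta_0,\dots,\Delta_{s-1}$ are disjoint. Averaging over $r$,
$$C_{\lfloor3m/2\rfloor}\le C_n\le C_m\,\frac{1+1/s}{1-(1-p)^{\ell/2}}.$$

**Step 4: iteration.** Put $m_0=8$, $m_{k+1}=\lfloor3m_k/2\rfloor$. Then $m_{k+1}-1\ge\frac32(m_k-1)$, so $m_k$ grows geometrically, and so does $\ell_k=\lfloor m_k^{1/3}\rfloor$. Hence $\sum_k1/\ell_k$ and $\sum_k(1-p)^{\ell_k/2}$ converge, the product of the factors converges, and $\sup_nC_n<\infty$. $\square$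

## 5. A spectral gap uniform in the interval

**Lemma 5.** There is $\lambda=\lambda(p)>0$ such that for every finite interval $\Lambda$ and every $f$,
$$\mathrm{Var}_{\pi^*}(f)\le\lambda^{-1}\sum_{i\in\Lambda}\pi^*(c_i^\Lambda\mathrm{Var}_if).$$

**Proof.** Let $\Lambda=[1,n]$, $\xi=\max x$, $F(k)=\pi^*(f\,|\,\xi=k)$. We split $\mathrm{Var}_{\pi^*}(f)=\pi^*(\mathrm{Var}(f|\xi))+\mathrm{Var}(F(\xi))$.

**Step 1: the variance given $\xi$.** Given $\xi=k$, the sites below $k$ are i.i.d. Bernoulli($p$) and $x_k=1$, so Lemma 4 applies on $[1,k-1]$. Since $c_i\ge\frac12x_{i+1}$, averaging over $k$ gives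
$$\pi^*(\mathrm{Var}(f|\xi))\le2C_E\sum_i\pi^*(c_i\mathrm{Var}_if).$$

**Step 2: a weighted Hardy inequality for $F(\xi)$.** The law of $\xi$ is geometric: $P(\xi=k)\propto\varrho^{n-k}$ with $\varrho=1-p$. Put $F_j=F(n-j)$ for $0\le j\le n-1$ and $D_i=F_{i+1}-F_i$. By Cauchy–Schwarz,
$$(F_j-F_0)^2\le\sum_{i<j}\varrho^{-i/2}\sum_{i<j}\varrho^{i/2}D_i^2\le\frac{\varrho^{-j/2}}{\varrho^{-1/2}-1}\sum_{i<j}\varrho^{i/2}D_i^2.$$
Multiply by $\varrho^j$ and sum over $j$. Since $\sum_{j>i}\varrho^{j/2}\le\varrho^{(i+1)/2}/(1-\sqrt\varrho)$ and $(\varrho^{-1/2}-1)^{-1}=\sqrt\varrho/(1-\sqrt\varrho)$,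
$$\sum_j\varrho^j(F_j-F_0)^2\le(1-\sqrt\varrho)^{-2}\sum_i\varrho^{i+1}D_i^2.$$
Bounding the variance by the second moment around $F_0$ and writing $k=n-i-1$, we get
$$\mathrm{Var}(F(\xi))\le C_H\sum_{k=1}^{n-1}\pi^*(\xi=k)\,(F(k)-F(k+1))^2,\qquad C_H=(1-\sqrt{1-p})^{-2}.$$

**Step 3: moving the last particle by one site through legal flips.** Let $F(k+1;a)=\pi^*(f\,|\,\xi=k+1,\,x_k=a)$. Since $F(k+1)=pF(k+1;1)+(1-p)F(k+1;0)$,
$$F(k)-F(k+1)=[F(k)-F(k+1;1)]+(1-p)[F(k+1;1)-F(k+1;0)].$$
The first bracket is an average over $x_{<k}$ of the effect of flipping site $k+1$ while $x_k=1$ and $x_{>k+1}=0$. The effect $\nabla$ of flipping a site satisfies $\mathrm{Var}_i f=p(1-p)\nabla^2$. Also $\pi(\xi=k)=p(1-p)^{n-k}$ and $\pi(x_k=1,x_{>k+1}=0)=p(1-p)^{n-k-1}$. So Jensen's inequality gives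
$$\pi^*(\xi=k)[F(k)-F(k+1;1)]^2\le\tfrac1p\,\pi^*\bigl(1_{\{x_k=1,\,x_{>k+1}=0\}}\mathrm{Var}_{k+1}f\bigr)\le\tfrac2p\,\pi^*(c_{k+1}\mathrm{Var}_{k+1}f).$$
The second bracket is an average of the effect of flipping $k$ while $\xi=k+1$. Since $\pi^*(\xi=k)=(1-p)\pi^*(\xi=k+1)$,
$$\pi^*(\xi=k)(1-p)^2[F(k+1;1)-F(k+1;0)]^2\le\tfrac{(1-p)^2}p\,\pi^*(1_{\xi=k+1}\mathrm{Var}_kf)\le\tfrac2p\,\pi^*(c_k\mathrm{Var}_kf).$$
With $(\alpha+\beta)^2\le2\alpha^2+2\beta^2$ and summation over $k$, $\mathrm{Var}(F(\xi))\le\frac{8C_H}p\sum_i\pi^*(c_i\mathrm{Var}_if)$. So $\lambda^{-1}=2C_E+8C_H/p$ works. $\square$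

## 6. The $L^2$ bound: useless from a point mass, strong between two gaps

Let $P_t$ be the semigroup on a finite interval $\Lambda$. By reversibility and (1), Lemma 5 says that the spectral gap on nonempty configurations is at least $\lambda$, so
$$\|P_tf-\pi^*(f)\|_{L^2(\pi^*)}\le e^{-\lambda t}\|f-\pi^*(f)\|_{L^2(\pi^*)}.\tag{4}$$

The first thing to try is to apply this directly to $\delta_0$ on $\Lambda=[-L,L]$. Writing $P_tg(\delta_0)-\pi^*(g)=\pi^*(1_{\{\delta_0\}}(P_tg-\pi^*(g)))/\pi^*(\delta_0)$ and using Cauchy–Schwarz, and writing $\gamma_L$ for the spectral gap on $[-L,L]$,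
$$|P_tg(\delta_0)-\pi^*(g)|\le e^{-\gamma_Lt}\,\pi^*(\delta_0)^{-1/2}\|g-\pi^*(g)\|_{L^2(\pi^*)},\qquad \pi^*(\delta_0)^{-1/2}\ge\sqrt{Z/p}\,(1-p)^{-L},$$
with $Z=1-(1-p)^{2L+1}$. To transfer the result to $\mathbb Z$ by Lemma 3(i), $L$ must be at least about $t/2$, because the boundary of the region of possible disagreement moves inward at rate $\frac12$. So the prefactor is about $e^{\frac t2\log\frac1{1-p}}$ or more.

On the other hand the gap is small. Test it with $f(x)=x(L)$, the occupation of the end site: $\sum_i\pi^*(c_i\mathrm{Var}_if)=\frac12p\cdot p(1-p)/Z$, because $c_L=\frac12x(L-1)$ and only the flip of $L$ matters, and $\mathrm{Var}_{\pi^*}(f)=\frac pZ(1-\frac pZ)$. So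
$$\gamma_L\le\frac{\frac12p(1-p)}{1-p/Z}\longrightarrow\frac p2\qquad(L\to\infty).$$
Since $\log\frac1{1-p}>p$, the bound grows exponentially in $t$, for every $p\in(0,1)$. The approach stops exactly here: a hole of length of order $t$ is too improbable a starting point for $L^2$.

There is, however, a comparison in which the price of the hole cancels. Ask not whether equilibrium has been reached, but whether a hole is still almost as long as it was.

**Lemma 6.** Let $E_0,E_1$ be sets of nonempty configurations on $\Lambda$, $E_0\neq\emptyset$. The process started from $\pi^*(\cdot\,|E_0)$ satisfies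
$$P(X_t\in E_1)\le\pi^*(E_1)+e^{-\lambda t}\bigl(\pi^*(E_1)/\pi^*(E_0)\bigr)^{1/2}.$$

**Proof.** By reversibility $P(X_t\in E_1)=\pi^*(1_{E_0}P_t1_{E_1})/\pi^*(E_0)$. Subtract $\pi^*(E_1)$ and use Cauchy–Schwarz and (4): the difference is at most $\pi^*(E_0)^{-1/2}e^{-\lambda t}\pi^*(E_1)^{1/2}$. $\square$

If $E_0$ prescribes a hole of length $l$ and $E_1$ a hole of length $l-\delta t$, the ratio is only about $(1-p)^{-\delta t}$, however large $l$ is, and for small $\delta$ the factor $e^{-\lambda t}$ wins. So a hole with equilibrium behind its edge shrinks linearly. The catch is the words "equilibrium behind its edge": Lemma 6 requires the initial law to be $\pi^*$ conditioned on $E_0$. To supply this we need a source of local equilibrium that works from any starting point.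

## 7. Entropy production and local structure in a window

Total variation is $\|\nu-\nu'\|_{TV}=\frac12\sum|\nu-\nu'|$, so $|\nu(\phi)-\nu'(\phi)|\le\|\nu-\nu'\|_{TV}$ for $0\le\phi\le1$. Relative entropy is $H(\nu|\pi)=\sum\nu\log(\nu/\pi)$. For instance $H(\delta_x|\pi)=\log\frac1{\pi(x)}$, which for a single particle in $[-L,L]$ is $\log\frac1p+2L\log\frac1{1-p}$. For every $\nu$ on $\{0,1\}^\Lambda$ we have $H(\nu|\pi)\le|\Lambda|\log(1/c_*)$, since $\pi(x)\ge c_*^{|\Lambda|}$. Linear growth in the volume is all that we use about the initial law.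

**Lemma 7.** Let $\nu_s=f_s\pi$ be the law at time $s$ of the process on a finite interval $\Lambda$, with any initial law. Then
$$\int_0^t\sum_{i\in\Lambda}\pi\bigl(c_i^\Lambda\mathrm{Var}_i\sqrt{f_s}\bigr)\,ds\le\tfrac14H(\nu_0|\pi)\le\tfrac14|\Lambda|\log(1/c_*).$$

**Proof.** For $s>0$, irreducibility shows that $f_s$ is either positive on all nonempty configurations or zero on all of them, and $\emptyset$ takes part in no transition. So the derivatives below make sense with $0\log0=0$. By reversibility $\partial_sf_s=G_\Lambda f_s$, and since $\pi(G_\Lambda f_s)=0$,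
$$\frac d{ds}\pi(f_s\log f_s)=\pi(G_\Lambda f_s\,\log f_s)=-\sum_i\pi(c_i\mathrm{Cov}_i(f_s,\log f_s))\le-4\sum_i\pi(c_i\mathrm{Var}_i\sqrt{f_s}).$$
The inequality is $(\alpha-\beta)\log\frac\alpha\beta\ge4(\sqrt\alpha-\sqrt\beta)^2$, because $\mathrm{Cov}_i$ and $\mathrm{Var}_i$ are $p(1-p)$ times products of differences. With $\rho=\sqrt{\alpha/\beta}\ge1$ it is $\log\rho\ge2\frac{\rho-1}{\rho+1}$, which holds at $\rho=1$ and has the right derivatives: $\frac1\rho\ge\frac4{(\rho+1)^2}$. Integrate, using that $H(\nu_s|\pi)\ge0$ is continuous at $s=0$. $\square$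

What does a small value of $D_W(\sqrt\varphi)$ say about a law $\varphi\pi$ on a window $W$? It cannot say "equilibrium": the point mass at $\emptyset$ has $D_W=0$, because $c_i^W$ vanishes at $\emptyset$ and at every one-particle configuration whose particle is at $i$. Up to this ambiguity it does.

**Lemma 8.** (a) Let $\nu=\varphi\pi$ be a probability on $\{0,1\}^W$, $W$ a finite interval, and $a=\nu(\emptyset)$. Then
$$\bigl\|\nu-(a\delta_\emptyset+(1-a)\pi^*_W)\bigr\|_{TV}\le\bigl(2D_W(\sqrt\varphi)/\lambda\bigr)^{1/2}.$$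
(b) Let $W\subset\Lambda$ be finite intervals, $\nu=f\pi$ a probability on $\{0,1\}^\Lambda$, and $\mathcal B$ an event determined by the configuration $\zeta$ on $\Lambda\setminus W$. Write $\nu(\zeta)$ for the probability of $\zeta$ and $\varphi_\zeta$ for the density with respect to $\pi_W$ of the conditional law on $W$ given $\zeta$. Then
$$\sum_{\zeta\in\mathcal B}\nu(\zeta)D_W(\sqrt{\varphi_\zeta})\le\sum_{i\in W}\pi\bigl(1_{\mathcal B}\,c_i^\Lambda\mathrm{Var}_i\sqrt f\bigr).$$

**Proof.** (a) Let $g=\sqrt\varphi$, $Z=\pi(x\ne\emptyset)$, $c=\sqrt{(1-a)/Z}$; then $\pi^*(g^2)=c^2$, and $\bar g=\pi^*(g)\in[0,c]$. So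
$$\pi^*((g-c)^2)=2c(c-\bar g)\le2(c+\bar g)(c-\bar g)=2\mathrm{Var}_{\pi^*}(g).$$
Let $\nu'=a\delta_\emptyset+(1-a)\pi^*$. For $x\ne\emptyset$ we have $\sqrt{\nu(x)}=g(x)\sqrt{\pi(x)}$ and $\sqrt{\nu'(x)}=c\sqrt{\pi(x)}$, and the two laws agree at $\emptyset$. Hence by Lemma 5 and (1)
$$\sum(\sqrt\nu-\sqrt{\nu'})^2=Z\pi^*((g-c)^2)\le2Z\,\mathrm{Var}_{\pi^*}(g)\le2D_W(g)/\lambda.$$
Finally $\frac12\sum|\nu-\nu'|\le\frac12\bigl(\sum(\sqrt\nu-\sqrt{\nu'})^2\bigr)^{1/2}\bigl(\sum(\sqrt\nu+\sqrt{\nu'})^2\bigr)^{1/2}$, and the last factor is at most $2$.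

(b) On $W$ we have $f(\cdot,\zeta)=\nu(\zeta)\varphi_\zeta/\pi_{\Lambda\setminus W}(\zeta)$. So the right side equals $\sum_{\zeta\in\mathcal B}\nu(\zeta)\sum_{i\in W}\pi_W(c_i^\Lambda\mathrm{Var}_i\sqrt{\varphi_\zeta})$, and $c_i^\Lambda\ge c_i^W$ for $i\in W$. $\square$

The plan is now visible. In a box of size of order $t$, total entropy production up to time $t$ is at most of order $t$. Place many disjoint windows, at geometrically growing distances, behind the edge of the hole around the origin. At most times, on at least one scale, the window is nearly equilibrium or nearly empty. Equilibrium makes the hole shrink by Lemma 6, and emptiness will be excluded by a second use of Lemma 6.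

## 8. A hole with a good window shrinks

Fix
$$\delta=\min\Bigl\{1,\frac\lambda{2\log\frac1{1-p}}\Bigr\},\qquad\text{so that}\qquad(1-p)^{-\delta/2}\le e^{\lambda/4}.$$
Fix $A$, a multiple of $16$, with $A\ge64/\delta$ and $A\ge64\lambda^{-1}\log(1/c_*)$. Put $\kappa=\delta/2\le\frac12$.

**Proposition 9.** For every $\theta\in(0,1)$,
$$\lim_{t\to\infty}\ \sup_{x:\ \mathrm{dist}(0,x)\le\kappa t}\mathbb P^x[\mathrm{dist}(0,X_t)>\theta t]=0.$$

The proof fills this section and the next. Let $t\ge1$, $R=\lceil20t\rceil$, $\Lambda=[-R,R]$, and $\mathrm{dist}(0,x)\le\kappa t\le t/2$. Let $Y$ be the process on $\Lambda$ started from $x\cap\Lambda\ne\emptyset$, with the clocks of $X$, and $Y_s\sim\nu_s=f_s\pi$.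

**Edges, distance, windows.** For nonempty $x\in\{0,1\}^\Lambda$ put
$$\mathsf l(x)=\max\{i\le0:x(i)=1\},\quad\mathsf r(x)=\min\{i\ge0:x(i)=1\},\quad d(x)=\min(-\mathsf l(x),\mathsf r(x)),$$
with $\mathsf l=-\infty$, $\mathsf r=+\infty$ if there is no such particle. For $x=\{-5,-2,4\}$: $\mathsf l=-2$, $\mathsf r=4$, $d=2$. For $n\in\mathbb N$ with $An\le t$ put
$$u=\tfrac{An}4,\qquad u'=\tfrac{An}{16},\qquad W_y=W_y^{(n)}=[y-An,\,y-n-1];$$
$u$ and $u'$ are integers. The window lies behind the edge $y$, separated from it by a buffer $[y-n,y-1]$ of $n$ sites of which we know nothing. To see the geometry, pretend that $A=3$ and take $y=0$: $W^{(2)}_0=[-6,-3]$ and $W_0^{(6)}=[-18,-7]$. The windows of the scales $n,An,A^2n,\dots$ are disjoint and adjacent.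

Given a law $\nu$ on $\{0,1\}^\Lambda$, a site $y\in[-R+An,0]$, and $\zeta\in\{0,1\}^{\Lambda\setminus W_y}$ with $\zeta(y)=1$, $\zeta=0$ on $(y,0]$ (that is, $\mathsf l=y$, an event not involving $W_y$), let $\nu_\zeta$ be the conditional law on $W_y$, $a_\zeta=\nu_\zeta(\emptyset)$, and
$$\mathrm{tv}_\zeta=\bigl\|\nu_\zeta-(a_\zeta\delta_\emptyset+(1-a_\zeta)\pi^*_{W_y})\bigr\|_{TV},\qquad T_n^-(\nu)=\sum_y\sum_\zeta\nu(\zeta)\,\mathrm{tv}_\zeta,$$
omitting terms with $\nu(\zeta)=0$. Let $T_n^+$ be the mirror image, with windows $[y+n+1,y+An]$ behind $y=\mathsf r$, and $T_n=T_n^-+T_n^+$. The product $\nu_s(\zeta)\mathrm{tv}_\zeta$ equals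
$$\tfrac12\sum_w\bigl|\nu_s(w,\zeta)-\nu_s(\emptyset,\zeta)1_{w=\emptyset}-(\nu_s(\zeta)-\nu_s(\emptyset,\zeta))\pi^*_{W_y}(w)\bigr|,$$
so $s\mapsto T_n(\nu_s)$ is continuous.

Below, $\varepsilon_n$ denotes quantities depending only on $p$ and $n$, nonincreasing in $n$, with $\varepsilon_n\to0$; they may change from line to line. "Up to $\varepsilon_n$" means outside an event of probability at most $\varepsilon_n$. Statements for $n$ large suffice, since for small $n$ we may put $\varepsilon_n=1$.

**Lemma 10.** Let $0\le s\le t-u$ and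
$$F_s=\bigl\{2An<d(Y_s)\le5t,\ \ d(Y_{s+u})>d(Y_s)-\delta u\bigr\}.$$
Then $P(F_s)\le T_n(\nu_s)+T_n(\nu_{s+u'})+\varepsilon_n$.

So $F_s$ is the event that a large hole fails to shrink by $\delta u$ in time $u$.

**Proof.** **Step 1: conditioning on everything outside the window.** Either $d(Y_s)=-\mathsf l(Y_s)$ or $d(Y_s)=\mathsf r(Y_s)$. By reflection it suffices to bound the probability of the part of $F_s$ with $d(Y_s)=-\mathsf l(Y_s)$ by $T_n^-(\nu_s)+T_n^-(\nu_{s+u'})+\varepsilon_n$. There, with $y=\mathsf l(Y_s)$, we have $-5t\le y<-2An$ and $Y_s=0$ on $(y,-y)$. Put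
$$V=[y-An,\,-y-1].$$
Since $y-An\ge-6t$, we have $V\subset\Lambda$ and $y\ge-R+An$. Whether we are in this situation is determined by the configuration $\zeta$ outside $W_y$; call such $\zeta$ admissible. With $\phi(x)=P^x[d(Y_u)>d(x)-\delta u]\in[0,1]$, the probability to be bounded is
$$\sum_{\zeta\text{ adm.}}\nu_s(\zeta)\,\nu_{s,\zeta}(\phi(\cdot,\zeta))\le\sum_{\zeta\text{ adm.}}\nu_s(\zeta)\bigl[\mathrm{tv}_\zeta+a_\zeta+\pi^*_{W_y}(\phi(\cdot,\zeta))\bigr].\tag{5}$$
The first terms sum to at most $T_n^-(\nu_s)$. The other two are treated in Steps 2 and 3.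

**Step 2: with equilibrium in the window, the hole shrinks.** We show $\pi^*_{W_y}(\phi(\cdot,\zeta))\le\varepsilon_n$ for admissible $\zeta$. For $n$ large $\pi^*_{W_y}\le2\pi_{W_y}$, so we may fill $W_y$ with $\pi_{W_y}$ instead, at the cost of a factor $2$. Let $\hat Y$ be the process on $V$ with the same clocks, started from the restriction to $V$. Its initial law is $\pi_V(\cdot|E_0)=\pi_V^*(\cdot|E_0)$ with
$$E_0=\{x=\zeta\text{ on }[y-n,y],\ x=0\text{ on }(y,-y-1]\},\qquad\pi_V^*(E_0)\ge\pi_V(E_0)\ge c_*^{n+1}(1-p)^{-2y-1}.$$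
Let $U=[y+\delta u,-y-1]\cap\mathbb Z$ and $E_1=\{x\ne\emptyset,\ x=0\text{ on }U\}$. Then
$$|U|=-2y-\lceil\delta u\rceil\ge-2y-1-\delta u\ge An,$$
because $-2y>4An$ and $\delta u\le An/4$. By (2), $\pi_V^*(E_1)\le(1-p)^{|U|}$. The lengths $-2y$ cancel in the ratio, and Lemma 6 at time $u$ gives
$$P(\hat Y_u\in E_1)\le(1-p)^{An}+e^{-\lambda u}c_*^{-(n+1)/2}(1-p)^{-\delta u/2}\le(1-p)^{An}+e^{-\lambda u/2}.$$
Here we used $(1-p)^{-\delta u/2}\le e^{\lambda u/4}$ and $c_*^{-(n+1)/2}\le c_*^{-n}\le e^{\lambda u/4}$; the last inequality is $n\log\frac1{c_*}\le\lambda An/16$.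

The process $\hat Y$ is never empty, so up to $\varepsilon_n$ it has at time $u$ a particle at or to the right of $y+\delta u$. By Lemma 3(ii), $\max\hat Y_u\le y+4u$ up to probability $e^{-4u}$. So up to $\varepsilon_n$ there is a particle $w\in[y+\delta u,y+4u]$. This interval has distance at least $An=4u$ from the left end of $V$, and at least $-2y-1-4u\ge4u$ from the right end. By Lemma 3(i), $Y_u$ and $\hat Y_u$ agree on it up to probability $2e^{-4u}$. Since $y+4u=y+An<0$, we have $|w|=-w\le-y-\delta u$, so $d(Y_u)\le d-\delta u$ and the event in $\phi$ does not occur.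

**Step 3: an empty window soon becomes a mixed one.** We must bound
$$\sum_{\zeta\text{ adm.}}\nu_s(\zeta)a_\zeta=P(Y_s\in Q),\qquad Q=\{\mathsf l=-d,\ 2An<d\le5t,\ x=0\text{ on }W_{\mathsf l}\}.$$
In $Q$ the particles in $V$ form a clump of diameter at most $n$, isolated on a scale $An\gg n$. In time $u'$ the clump must spread to a width larger than $n$, yet it cannot reach a width comparable to $An$. Then the window behind the new edge is neither empty nor in equilibrium, and this is charged to $T_n^-(\nu_{s+u'})$.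

Let $x\in Q$, $y=\mathsf l(x)$. Then $x\cap V\subset[y-n,y]$ and $y\in x$. Let $\hat Y$ be the process on $V$ started from $x\cap V$, with the clocks of the process $Y$ on $\Lambda$, which we now start from $x$. By Lemma 3(ii) in both directions, up to $2e^{-4u'}$,
$$\emptyset\ne\hat Y_{u'}\subset M:=[y-n-4u',\,y+4u'].$$

*The clump spreads.* Suppose moreover that $\max\hat Y_{u'}-\min\hat Y_{u'}<\delta u'$. Then $\hat Y_{u'}$ is contained in an interval $I=[v,v+j-1]$ with $j=\lceil\delta u'\rceil$ sites and $v=\min\hat Y_{u'}\in M$; there are at most $n+8u'+1$ such intervals. Let $E_I=\{\emptyset\ne x'\subset I\cap V\}$. Since $|V|=-2y+An\ge5An$ and $j\le An$, (2) gives $\pi_V^*(E_I)\le(1-p)^{|V|-j}\le(1-p)^{An}$. Also $\pi_V^*(\{x\cap V\})\ge c_*^{n+1}(1-p)^{|V|-n-1}$. Again $|V|$ cancels in the ratio. By Lemma 6 with $E_0=\{x\cap V\}$ and $j\le\delta u'+1$,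
$$P(\hat Y_{u'}\in E_I)\le(1-p)^{An}+e^{-\lambda u'}c_*^{-(n+1)/2}(1-p)^{-(\delta u'+1)/2}\le(1-p)^{An}+(1-p)^{-1/2}e^{-\lambda u'/2},$$
using $(1-p)^{-\delta u'/2}\le e^{\lambda u'/4}$ and $c_*^{-(n+1)/2}\le c_*^{-n}\le e^{\lambda u'/4}$, the latter because $A\ge64\lambda^{-1}\log(1/c_*)$. Multiplied by the number of intervals this is still at most $\varepsilon_n$. So up to $\varepsilon_n$, with $y'=\max\hat Y_{u'}$ and $v'=\min\hat Y_{u'}$,
$$y'-v'\ge\delta u'\ge4n\ge n+1,$$
where $\delta u'\ge4n$ is $A\ge64/\delta$.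

*The full process sees the same picture.* By Lemma 3(i) with $r=4u'$, up to $2e^{-4u'}$ we have $Y_{u'}=\hat Y_{u'}$ on $[y-An+4u',0]$; the right end is allowed since $-y-1-4u'\ge0$. Since $8u'=An/2$, we have $An\ge n+8u'$, so $M$ lies in this interval (also $y+4u'<0$). Hence $Y_{u'}\cap[y-An+4u',0]=\hat Y_{u'}$ and $\mathsf l(Y_{u'})=y'$. Moreover
$$y'-An\le y-An+4u'\le y-n-4u'\le v'\le y'-n-1.$$
So the window $W_{y'}=[y'-An,y'-n-1]$ contains the particle $v'$ of $Y_{u'}$. It also contains the interval $[y-An+4u',v'-1]$, which has no particles of $Y_{u'}$ and whose length is at least $An-n-8u'=\frac{An}2-n\ge\frac{An}4$. Finally $y'\ge-7t\ge-R+An$. Thus up to $\varepsilon_n$ we have $Y_{u'}\in\mathcal G$, where $\mathcal G$ is the event that $\mathsf l\in[-R+An,0]$ and $W_{\mathsf l}$ is nonempty but contains an empty subinterval of length at least $An/4$.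

*Such a window is charged to $T_n^-$.* By the Markov property $P(Y_s\in Q)\le P(Y_{s+u'}\in\mathcal G)+\varepsilon_n$. Condition at time $s+u'$ on $\zeta$ outside $W_y$ with $\mathsf l=y$. A mixture $a\delta_\emptyset+(1-a)\pi^*_{W_y}$ gives the window event at most the $\pi^*_{W_y}$-probability of an empty subinterval of length $An/4$, which is at most $2An(1-p)^{An/4}$ for $n$ large (at most $An$ starting points, and $\pi^*\le2\pi$). Hence
$$P(Y_s\in Q)\le T_n^-(\nu_{s+u'})+2An(1-p)^{An/4}+\varepsilon_n=T_n^-(\nu_{s+u'})+\varepsilon_n.$$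
Insert Steps 2 and 3 in (5). $\square$

## 9. Choosing a scale, and closing the hole

**Proof of Proposition 9.** The statement is stronger for smaller $\theta$, so with $\theta'=\theta/16$ we may assume $2\theta'<\delta/4$.

**Step 1: a scale on which $T_n$ is small for most times.** Fix $J\in\mathbb N$ and put
$$n_0=\lfloor\theta't/A^{J+1}\rfloor,\qquad n_k=A^kn_0\quad(1\le k\le J).$$
Then $An_k\le\theta't\le t$, and $n_0\to\infty$ as $t\to\infty$. For fixed $y$ the windows $W_y^{(n_k)}=[y-A^{k+1}n_0,\,y-A^kn_0-1]$ are disjoint. Put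
$$\mathcal E_k^-(s)=\sum_{y\in[-R+An_k,0]}\ \sum_{i\in W_y^{(n_k)}}\pi\bigl(1_{\{\mathsf l=y\}}c_i^\Lambda\mathrm{Var}_i\sqrt{f_s}\bigr),$$
let $\mathcal E_k^+$ be the mirror image, and $\mathcal E_k=\mathcal E_k^-+\mathcal E_k^+$. By Lemma 8(b), $\mathcal E_k^-(s)\ge\sum_y\sum_\zeta\nu_s(\zeta)D_{W_y}(\sqrt{\varphi_\zeta})$. By Lemma 8(a) and Jensen (the weights $\nu_s(\zeta)$ sum to at most $1$), $T_{n_k}^-(\nu_s)\le(2\mathcal E_k^-(s)/\lambda)^{1/2}$. The same holds with $+$, so
$$T_{n_k}(\nu_s)\le(2/\lambda)^{1/2}\bigl(\sqrt{\mathcal E_k^-}+\sqrt{\mathcal E_k^+}\bigr)\le2\bigl(\mathcal E_k(s)/\lambda\bigr)^{1/2}.$$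
For a given configuration and a given site $i$ at most one pair $(y,k)$ satisfies $\mathsf l=y$, $i\in W_y^{(n_k)}$. Hence $\sum_k\mathcal E^-_k(s)\le\sum_i\pi(c_i^\Lambda\mathrm{Var}_i\sqrt{f_s})$, and likewise for $+$. By Lemma 7 and $|\Lambda|\le43t$,
$$\sum_{k=1}^J\int_0^t\mathcal E_k(s)\,ds\le2\cdot\tfrac14|\Lambda|\log(1/c_*)\le Kt,\qquad K=22\log(1/c_*).$$
So there is $k$, possibly depending on $t$ and $x$, with $\int_0^t\mathcal E_k\le Kt/J$. Fix it and put $n=n_k\ge n_0$, with $u=An/4$, $u'=An/16$. By Cauchy–Schwarz,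
$$\int_0^tT_n(\nu_s)\,ds\le\eta_Jt,\qquad\eta_J=2\Bigl(\frac K{\lambda J}\Bigr)^{1/2}.$$

**Step 2: few failures along an arithmetic progression of times.** We pass from almost all times to a grid of mesh $u$. By Lemma 10 and Step 1, $\int_0^{t-u}P(F_s)\,ds\le(2\eta_J+\varepsilon_n)t$; the integrand $P(F_s)=\nu_s(1_{\{2An<d\le5t\}}\phi)$ is continuous. For $s\in[0,u)$ put $s_i=s+iu$ and $N=N(s)=\lfloor(t-s)/u\rfloor$. Then $s_i\le t-u$ exactly when $i<N(s)$, so
$$\int_0^u\sum_{i<N(s)}P(F_{s+iu})\,ds=\int_0^{t-u}P(F_s)\,ds\le(2\eta_J+\varepsilon_n)t.$$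
Hence there is a deterministic $s\in[0,u)$ with $\sum_{i<N}P(F_{s_i})\le(2\eta_J+\varepsilon_n)t/u$. Fix it, let $\mathsf B$ be the number of $i<N$ such that $F_{s_i}$ occurs, and $\eta=(2\eta_J+\varepsilon_n)^{1/2}$. By Markov's inequality $P(u\mathsf B>\eta t)\le\eta$.

**Step 3: bounds valid with probability tending to $1$.** Let $t\to\infty$ with $J,\theta$ fixed. Since $u\ge A^2n_0/4$ is at least a constant times $t$, the number $N\le t/u$ is bounded. By Lemma 3(iii), applied once over $[0,t]$ (start within $t/2$ of the origin, moved by at most $4t$) and at most $N+2$ times over time intervals of length at most $u$, with probability tending to $1$, uniformly in $x$ and $k$,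
$$d(Y_{s'})\le5t\ (s'\le t),\quad d(Y_{s_0})\le\kappa t+4u,\quad d(Y_{s_{i+1}})\le d(Y_{s_i})+4u\ (i<N),\quad d(Y_t)\le d(Y_{s_N})+4u.$$
On these events, if $d(Y_{s_i})>2An$ and $F_{s_i}$ does not occur, then $d(Y_{s_{i+1}})\le d(Y_{s_i})-\delta u$.

**Step 4: the hole closes.** Assume the events of Step 3 and $u\mathsf B\le\eta t$. Suppose first that $d(Y_{s_i})>2An$ for all $0\le i\le N$. Each of the $N-\mathsf B$ good steps decreases $d$ by at least $\delta u$, and each of the $\mathsf B$ bad steps increases it by at most $4u$. Using $uN\ge t-2u$, $\delta\le1$, $\kappa=\delta/2$ and $u\le\theta't/4$,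
$$d(Y_{s_N})\le\kappa t+4u-\delta uN+5u\mathsf B\le\kappa t+4u-\delta(t-2u)+5\eta t\le\bigl(-\tfrac\delta2+2\theta'+5\eta\bigr)t.\tag{6}$$
Otherwise let $i^*\le N$ be the last index with $d(Y_{s_{i^*}})\le2An$. The step after $i^*$ adds at most $4u$, and after $i^*+1$ only the steps counted by $\mathsf B$ can increase $d$. So $d(Y_{s_N})\le2An+4u+4\eta t$ and
$$d(Y_t)\le2An+8u+4\eta t=4An+4\eta t\le\tfrac\theta4t+4\eta t.$$
Choose $J$ large and then $t$ large, so that $5\eta<\delta/4$ and $\eta\le\theta/8$; this is possible since $n\ge n_0\to\infty$ and $\eta_J\to0$ as $J\to\infty$. Then (6) would make $d$ negative, so the first alternative is impossible, and $d(Y_t)\le\frac34\theta t\le\theta t$. Hence $P(d(Y_t)>\theta t)\le\eta+o(1)$.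

**Step 5: back to $\mathbb Z$.** By Lemma 3(i) with $r=4t$, $X_t=Y_t$ on $[-t,t]$ up to probability $2e^{-4t}$, and $\theta<1$. So $\mathbb P^x[\mathrm{dist}(0,X_t)>\theta t]\le\eta+o(1)$, with all bounds uniform over $\mathrm{dist}(0,x)\le\kappa t$. Letting $t\to\infty$, the limsup is at most $(2\eta_J)^{1/2}$; let $J\to\infty$. $\square$

## 10. From short holes to small entropy density to convergence

**Proof of Theorem 1 for $p\in(0,1)$.** By translation invariance take $z=0$. Put $\kappa_1=\kappa/4$, $\sigma=\kappa/40$ (so $\sigma\le\frac1{80}$), $S=\lfloor\sigma t\rfloor$, and let $\mathrm{dist}(0,x)\le\kappa_1t$. All $o(1)$ are as $t\to\infty$, uniformly in such $x$. Put $\Lambda=[-10S,10S]$ and $\Lambda'=[-5S,5S]$.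

**Step 1: no long holes near the origin shortly before time $t$.** For $|z'|\le5S$ and $s'\in[t-S,t]$ we have $s'\ge\frac34t$ and $\mathrm{dist}(z',x)\le\frac\kappa4t+\frac\kappa8t=\frac38\kappa t\le\kappa s'$. So Proposition 9, translated by $z'$, applies at time $s'$; its error is bounded by a function of $s'$ and $\theta$ only, which tends to $0$ as $s'\to\infty$. Since $\theta s'\le\theta t$, for each fixed $\theta\in(0,1)$
$$\sup_{|z'|\le5S,\ s'\in[t-S,t]}\mathbb P^x[\mathrm{dist}(z',X_{s'})>\theta t]=o(1).\tag{7}$$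

**Step 2: a time with small entropy production.** Let $Y$ be the process on $\Lambda$ started from $X_{t-S}\cap\Lambda$, with the same clocks, and with law $\nu_s=f_s\pi$ at time $s\in[0,S]$. By Lemma 3(i) with $r=5S$, $Y_s=X_{t-S+s}$ on $\Lambda'$ for all $s\le S$ up to probability $2e^{-5S}$. By Lemma 7, the integral of the entropy production over $(0,S/2]$ is at most $\frac14(20S+1)\log\frac1{c_*}$, so there is $s\in(0,S/2]$ with
$$\sum_{i\in\Lambda}\pi(c_i^\Lambda\mathrm{Var}_i\sqrt{f_s})\le K_2:=12\log(1/c_*).$$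
Fix it, and let $\nu'$ be the law of $Y_s|_{\Lambda'}$.

**Step 3: the entropy density of $\nu'$ vanishes.** We claim $H(\nu'|\pi_{\Lambda'})=o(S)$. Fix $N$ and split $\Lambda'$ into consecutive intervals $W_1,\dots,W_N$ of lengths $n_j\in[9S/N,12S/N]$, possible for $t$ large. Let $I_j=\sum_{i\in W_j}\pi(c_i^\Lambda\mathrm{Var}_i\sqrt{f_s})$, so $\sum_jI_j\le K_2$.

*Each block given the previous ones.* Let $\nu'_{j,\zeta}=\varphi_{j,\zeta}\pi_{W_j}$ be the conditional law on $W_j$ given $\zeta$ on $W_1\cup\dots\cup W_{j-1}$. It is a mixture of the conditional laws given the full configuration $\omega$ on $\Lambda\setminus W_j$, with densities $\varphi_\omega$. Since $(\alpha,\beta)\mapsto(\sqrt\alpha-\sqrt\beta)^2=\alpha+\beta-2\sqrt{\alpha\beta}$ is convex, $\varphi\mapsto D_{W_j}(\sqrt\varphi)$ is convex. With Lemma 8(b) (and $\mathcal B$ the sure event) this gives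
$$E_\zeta\bigl[D_{W_j}(\sqrt{\varphi_{j,\zeta}})\bigr]\le E_\omega\bigl[D_{W_j}(\sqrt{\varphi_\omega})\bigr]\le I_j.$$
Let $\mathrm{tv}_{j,\zeta}=\|\nu'_{j,\zeta}-\pi_{W_j}\|_{TV}$. With $a=\nu'_{j,\zeta}(\emptyset)$, the mixture $a\delta_\emptyset+(1-a)\pi^*_{W_j}$ is within $a$ of $\pi_{W_j}^*$, which is within $\pi_{W_j}(\emptyset)=(1-p)^{n_j}$ of $\pi_{W_j}$. So by Lemma 8(a) and Jensen
$$E_\zeta[\mathrm{tv}_{j,\zeta}]\le(2I_j/\lambda)^{1/2}+P(Y_s\cap W_j=\emptyset)+(1-p)^{n_j}.$$
Apply (7) with $z'$ a middle point of $W_j$ and $\theta=\sigma/(2N)$. Since $\theta t\le(S+1)/(2N)$ is smaller than the distance from $z'$ to the complement of $W_j$ for $t$ large, and $Y_s=X_{t-S+s}$ on $\Lambda'$ up to $o(1)$, we get $P(Y_s\cap W_j=\emptyset)=o(1)$. This is where the absence of long holes enters.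

*From total variation to entropy.* Let $\nu$ be a law on $\{0,1\}^W$ with $\mathrm{tv}=\|\nu-\pi_W\|_{TV}\in(0,1)$, and write
$$\nu=(1-\mathrm{tv})\,\frac{\nu\wedge\pi_W}{1-\mathrm{tv}}+\mathrm{tv}\,\frac{(\nu-\pi_W)^+}{\mathrm{tv}}.$$
The first law has density at most $\frac1{1-\mathrm{tv}}$, and every law has entropy at most $|W|\log\frac1{c_*}$. By convexity of relative entropy
$$H(\nu|\pi_W)\le(1-\mathrm{tv})\log\tfrac1{1-\mathrm{tv}}+\mathrm{tv}\,|W|\log\tfrac1{c_*}\le1+\mathrm{tv}\,|W|\log\tfrac1{c_*},$$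
and the final bound is trivial for $\mathrm{tv}\in\{0,1\}$.

*Summation.* By the chain rule for relative entropy and Cauchy–Schwarz over $j$,
$$H(\nu'|\pi_{\Lambda'})=\sum_jE_\zeta\bigl[H(\nu'_{j,\zeta}|\pi_{W_j})\bigr]\le N+\tfrac{12S}N\log\tfrac1{c_*}\Bigl[\bigl(\tfrac{2NK_2}\lambda\bigr)^{1/2}+N\,o(1)\Bigr].$$
Thus $\limsup_{t\to\infty}\sup_xH(\nu'|\pi_{\Lambda'})/S\le12\log\frac1{c_*}\,(2K_2/(\lambda N))^{1/2}$ for every $N$. Let $N\to\infty$; the claim follows.

**Step 4: reduction to the semigroup on $\Lambda'$.** Let $g\not\equiv0$ be local, supported on $[-m,m]$, put $r=S-s\in[S/2,S)$, and let $P'_r$ be the semigroup of the process on $\Lambda'$. At time $t-S+s$ the law of $X|_{\Lambda'}$ is within $2e^{-5S}$ of $\nu'$ in total variation. Run the process on $\Lambda'$ from there for time $r$. By Lemma 3(i), since $5S-m\ge4S\ge4r$ for $t$ large, it agrees with $X$ on $[-m,m]$ up to $o(1)$. So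
$$\mathbb E^x[g(X_t)]=\nu'(P'_rg)+o(1).\tag{8}$$

**Step 5: $L^2$ relaxation from a start with entropy $o(S)$.** Let $\bar g=\pi^*_{\Lambda'}(g)$ and
$$\mathcal A=\{\emptyset\}\cup\bigl\{x'\ne\emptyset:|P'_rg(x')-\bar g|>e^{-\lambda r/2}\|g\|_\infty\bigr\}.$$
By (4) and Chebyshev, the second set has $\pi^*_{\Lambda'}$-probability at most $e^{-2\lambda r}\|g\|_\infty^2/(e^{-\lambda r}\|g\|_\infty^2)=e^{-\lambda r}$. So
$$\pi_{\Lambda'}(\mathcal A)\le e^{-\lambda r}+(1-p)^{|\Lambda'|}\le2e^{-c_2S},\qquad c_2=\min\bigl(\tfrac\lambda2,\,10\log\tfrac1{1-p}\bigr).$$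
For every $h$, Jensen's inequality gives $\nu'(h)-H(\nu'|\pi)=\nu'\bigl(\log(e^h\pi/\nu')\bigr)\le\log\pi(e^h)$. Take $h=1_{\mathcal A}\log(1+1/\pi(\mathcal A))$, for which $\pi(e^h)=2$. With Step 3,
$$\nu'(\mathcal A)\le\frac{\log2+H(\nu'|\pi_{\Lambda'})}{\log(1+1/\pi_{\Lambda'}(\mathcal A))}\le\frac{\log2+o(S)}{c_2S-\log2}=o(1).$$
Therefore $|\nu'(P'_rg)-\bar g|\le e^{-\lambda r/2}\|g\|_\infty+2\|g\|_\infty\nu'(\mathcal A)=o(1)$. Also $|\bar g-\pi_p(g)|\le2\|g\|_\infty\pi_{\Lambda'}(\emptyset)=o(1)$. With (8), $\mathbb E^x[g(X_t)]=\pi_p(g)+o(1)$, uniformly over $x$ with $\mathrm{dist}(0,x)\le\kappa_1t$. $\blacksquare$
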